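# Residuated semigroups of binary relations: two classes with no finite axiomatization

## Families of relations closed under $\cap$, composition and residuals

**Theorem 1.** Let $R(\cdot,;,\setminus)$ be the class of algebras isomorphic to a family of subsets of some reflexive and transitive relation $W$ closed under intersection, composition and left residual, and let $R(\cdot,;,\setminus,/)$ be the class obtained when the family is also closed under the right residual. Neither $R(\cdot,;,\setminus)$ nor $R(\cdot,;,\setminus,/)$ is finitely axiomatizable in first-order logic.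

Here is what the words mean. Let $U$ be a set and $W\subseteq U\times U$ a reflexive and transitive relation on $U$. For $x,y\subseteq W$ put
$$x\cdot y=x\cap y,\qquad x;y=\{(u,v):\exists w\,((u,w)\in x\text{ and }(w,v)\in y)\},$$
$$x\setminus y=\{(u,v)\in W:\forall w\,((w,u)\in x\Rightarrow(w,v)\in y)\},$$
$$y/x=\{(u,v)\in W:\forall w\,((v,w)\in x\Rightarrow(u,w)\in y)\}.$$
Since $W$ is transitive, $x;y\subseteq W$, so the subsets of $W$ are closed under all four operations. A member of one of our classes is an abstract algebra isomorphic to a family of subsets of some such $W$ that is closed under the relevant operations; the isomorphism is called a representation. In the abstract algebra, $x\le y$ abbreviates $x\cdot y=x$, and in a representation this is inclusion.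

A small example. Let $U=\{1,2\}$ and $W=U\times U$. For $x=\{(1,1)\}$ and $y=\{(1,2)\}$ the pairs $(2,1),(2,2)$ lie in $x\setminus y$ because nothing in $x$ ends at $2$, and $(1,v)$ lies in it iff $(1,v)\in y$. So $x\setminus y=\{(1,2),(2,1),(2,2)\}$. Similarly $y/x=\{(1,2),(2,2)\}$. With $a=\{(1,2)\}$ one finds $a\setminus a=\{(1,1),(1,2),(2,2)\}$, which contains both loops. This is no accident: for every $a\subseteq W$,
$$\mathrm{Id}_U\subseteq a\setminus a\quad\text{and}\quad \mathrm{Id}_U\subseteq a/a, \tag{1}$$
because $(u,u)\in W$, and "$(w,u)\in a$ implies $(w,u)\in a$" and "$(u,w)\in a$ implies $(u,w)\in a$" are tautologies. So although there is no symbol for the identity relation, we can speak of the loops: they all lie in $a\setminus a$.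

A quasiequation is an implication from finitely many equations to one equation, with all variables universally quantified. Both classes in Theorem 1 are quasivarieties, that is, axiomatized by quasiequations, and for them finite axiomatizability by first-order formulas is equivalent to axiomatizability by finitely many quasiequations. The theorem says that no finite set will do. The question comes from "The equational theories of representable residuated semigroups" (http://www.dcs.bbk.ac.uk/~szabolcs/Mik-Synt-rev.pdf). Two facts are known there. The equational theory of $R(\cdot,;,\setminus,/)$ is finitely based, and the free algebra of the variety it generates is representable, so the trouble is not with equations. And for every $n\ge1$ the quasiequation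
$$q_n:\qquad a\setminus a\le b;c\ \Rightarrow\ d\le d;\bigl(b;[(c;b)\cdot(a\setminus a)]^n;c\bigr)$$
holds in $R(\cdot,;,\setminus)$, where $x^1=x$ and $x^{n+1}=x;x^n$.

## From one deeper point to a chain of deeper points

Why does $q_n$ hold? Assume $a\setminus a\subseteq b;c$ and let $(x,u)\in d$. By (1), $(u,u)\in a\setminus a\subseteq b;c$, so there is $w$ with $(u,w)\in b$ and $(w,u)\in c$. Then $(w,w)\in c;b$, and $(w,w)\in a\setminus a$ by (1) again. Hence $(w,w)\in[(c;b)\cdot(a\setminus a)]^n$, so $(u,u)\in b;[\dots]^n;c$ and $(x,u)$ lies in the right-hand side.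

A sensible first plan for Theorem 1 is to show that no finite set of sentences can imply all the $q_n$. But the argument just given shows a weakness: a single point $w$ with its loop serves every $n$ at once, so $q_n$ never takes more than one step away from $u$. We shall meet algebras that are not representable and yet satisfy every $q_n$.

To get more, iterate. The loop at $w$ is again in $b;c$, so $w$ has its own partner, and so on. This is the picture to keep in mind: let $U=\omega$, $W=U\times U$, $a=\mathrm{Id}_U$, $b=\{(i,i+1):i\in\omega\}$, $c=\{(i+1,i):i\in\omega\}$. Here $a\setminus a=\mathrm{Id}_U=b;c$. The loops that lie in $c;b$ are those at $i\ge1$. The loops that one reaches by going down with $c$, using such a loop, and coming up with $b$ are those at $i\ge2$. In general, after $j$ rounds, those at $i\ge j$ remain. The set shrinks strictly, but it is never empty. So define, for $k\ge1$,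
$$s_k:\qquad a\setminus a\le b;c\ \Rightarrow\ d\le d;b^k;h_k;c^k,\qquad h_0=a\setminus a,\quad h_{j+1}=(c;h_j;b)\cdot(a\setminus a).$$

**Proposition 1.** Every $s_k$ holds in $R(\cdot,;,\setminus)$. The quasiequation obtained from $s_k$ by replacing $a\setminus a$ with $a/a$ throughout holds in $R(\cdot,;,/)$.

**Proof.** Assume $a\setminus a\subseteq b;c$ and $(x,u_0)\in d$. Given $u_j$, we have $(u_j,u_j)\in a\setminus a\subseteq b;c$ by (1), so choose $u_{j+1}$ with $(u_j,u_{j+1})\in b$ and $(u_{j+1},u_j)\in c$. By induction $(u_j,u_j)\in h_j$: for $j=0$ this is (1), and if it holds for $j$, then $(u_{j+1},u_{j+1})\in c;h_j;b$ by the path $u_{j+1},u_j,u_j,u_{j+1}$, and $(u_{j+1},u_{j+1})\in a\setminus a$ by (1). Now the path $u_0,u_1,\dots,u_k$ is in $b^k$, the loop at $u_k$ is in $h_k$, and the path $u_k,\dots,u_0$ is in $c^k$. So $(u_0,u_0)\in b^k;h_k;c^k$ and $(x,u_0)\in d;b^k;h_k;c^k$. The version with $a/a$ has the same proof, using the second half of (1). $\square$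

The plan now is to build finite algebras $A_n$ in which the climbing chain is cut off after $n$ levels, so that $s_n$ fails, but in such a way that an infinite limit of the $A_n$ has room for the whole chain and is representable.

## The stronger theorem, and how ultraproducts deliver it

Let $\tau^+=\{\cdot,+,;,\setminus,/,0,\top\}$. The class $R(\tau^+)$ consists of the isomorphs of families of subsets of some reflexive transitive $W$ that contain $\emptyset$ and $W$ and are closed under $\cap,\cup,;,\setminus,/$, where $+$ is $\cup$, $0$ is $\emptyset$ and $\top$ is $W$. For $\tau\subseteq\tau^+$ define $R(\tau)$ analogously. If $\tau\subseteq\tau'$, the $\tau$-reduct of an algebra in $R(\tau')$ is in $R(\tau)$: keep the same family and forget operations.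

**Theorem 2.** There are finite $\tau^+$-algebras $A_n$ ($n\ge1$) such that:

1. the $(\cdot,;,\setminus)$-reduct of $A_n$ is not in $R(\cdot,;,\setminus)$, and its $(\cdot,;,/)$-reduct is not in $R(\cdot,;,/)$;
2. every nonprincipal ultraproduct of the $A_n$ is in $R(\tau^+)$; hence every first-order sentence true in $R(\tau^+)$ holds in $A_n$ for all but finitely many $n$;
3. $A_n\models s_k$ iff $k<n$, and for $n\ge2$ every $q_k$ ($k\ge1$) holds in $A_n$.

**Corollary.** The following hold.

1. For every $\tau$ with $\{\cdot,;,\setminus\}\subseteq\tau\subseteq\tau^+$ or $\{\cdot,;,/\}\subseteq\tau\subseteq\tau^+$, the class $R(\tau)$ is not finitely axiomatizable.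
2. For $\{\cdot,;,\setminus\}\subseteq\tau\subseteq\tau^+$, $R(\tau)$ is not axiomatized by all the $q_k$ together with finitely many further sentences.
3. For every $n\ge2$, $s_n$ does not follow from all the $q_k$ together with $s_1,\dots,s_{n-1}$.

Recall that for an ultrafilter $\mathcal U$ on $\{1,2,\dots\}$ the ultraproduct $\prod A_n/\mathcal U$ consists of sequences modulo equality on a set in $\mathcal U$. Łoś's theorem says that a first-order formula holds at a tuple of classes iff it holds coordinatewise for $\mathcal U$-many $n$, that is, for a set of $n$ belonging to $\mathcal U$. If $\mathcal U$ is nonprincipal, every cofinite set is in $\mathcal U$. Taking reducts commutes with ultraproducts.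

**Items 1 and 2 of Theorem 2 imply Theorem 1 and part 1 of the Corollary.** Let $\tau$ be as in part 1, and let $B_n$ be the $\tau$-reduct of $A_n$. Then $B_n\notin R(\tau)$, since otherwise its $(\cdot,;,\setminus)$- or $(\cdot,;,/)$-reduct would be representable, against item 1. Let $\mathcal U$ be nonprincipal. The ultraproduct of the $B_n$ is the $\tau$-reduct of $\prod A_n/\mathcal U\in R(\tau^+)$, so it is in $R(\tau)$. If $R(\tau)$ were axiomatized by finitely many formulas, it would be axiomatized by one sentence $\sigma$, the conjunction of their universal closures. Then $\neg\sigma$ holds in every $B_n$, hence by Łoś in the ultraproduct, which lies in $R(\tau)$: a contradiction. Theorem 1 is the case $\tau=\{\cdot,;,\setminus\}$ and the case $\tau=\{\cdot,;,\setminus,/\}$. $\square$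

So everything rests on the algebras $A_n$.

## The monoids $M_I$: walks with depth bounds

We want an algebra whose elements behave like $b$, $c$ and the loops in the chain on $\omega$, but with the depths taken from an arbitrary linear order.

**Definition.** Let $I$ be a linear order with least element $0$. A string over the two letters $b,c$ is *good* if each letter occurs in it at most once; the good strings are $\emptyset,b,c,bc,cb$. The elements of $M_I$ are a symbol $\top$ and all tuples $(\sigma;i_0,\dots,i_m)$ with $\sigma$ a good string of length $m$ and $i_0,\dots,i_m\in I$. We write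
$$\varepsilon_i=(\emptyset;i),\quad b(i,j)=(b;i,j),\quad c(i,j)=(c;i,j),\quad bc(i,j,k)=(bc;i,j,k),\quad cb(i,j,k)=(cb;i,j,k).$$
The product is
$$(\sigma;i_0,\dots,i_m)(\rho;j_0,\dots,j_l)=(\sigma\rho;\,i_0,\dots,i_{m-1},\max(i_m,j_0),j_1,\dots,j_l)$$
if $\sigma\rho$ is good, and $\top$ otherwise; $\top$ is absorbing.

Read a tuple as a walk along letters $b$ (one step deeper) and $c$ (one step back), together with a lower bound for the depth at each point visited. The element $\varepsilon_i$ is the walk that stays put at a point of depth at least $i$. Gluing two walks combines the bounds at the common point by $\max$. For example $b(0,1)\,\varepsilon_2\,c(1,0)=bc(0,2,0)$, while $b(0,1)b(1,2)=\top$. As soon as a letter repeats we give up all information.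

**$M_I$ is a monoid.** On tuples with arbitrary strings the same formula defines an associative product, since concatenation and $\max$ are associative. The tuples with strings that are not good form an ideal, because a string containing a bad string is bad. $M_I$ arises by collapsing this ideal to the single absorbing element $\top$ (the Rees quotient), so its product is associative. Since $0$ is least, $\varepsilon_0$ is the identity.

**Definition.** The order on $M_I$ consists of exactly these relations:

* (o1) $s\le\top$ for all $s$;
* (o2) $(\sigma;i_0,\dots,i_m)\le(\sigma;j_0,\dots,j_m)$ iff $i_r\ge j_r$ for all $r$;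
* (o3) $\varepsilon_p\le bc(i,j,k)$ iff $i,k\le p$ and every $q<j$ satisfies $q\le p$;
* (o4) $\varepsilon_p\le cb(i,j,k)$ iff $i,k\le p$ and $j<p$.

If $p$ has an immediate successor $p+1$, the last condition in (o3) says $j\le p+1$. So smaller means more precise: a stronger bound. A point of depth $p$ can make a round trip $b$-then-$c$ through a point one level deeper, and a round trip $c$-then-$b$ only through a point strictly less deep.

**Example.** For $I=\{0\}$, $M_I$ has six elements: $\varepsilon_0$, $b(0,0)$, $c(0,0)$, $bc(0,0,0)$, $cb(0,0,0)$, $\top$. Besides $s\le s$ and $s\le\top$ there is only $\varepsilon_0\le bc(0,0,0)$. The relation $\varepsilon_0\le cb(0,0,0)$ would need $0<0$. For $I=\{0<1\}$ we have $\varepsilon_1\le\varepsilon_0$, $\ \varepsilon_0\le bc(0,1,0)$, $\ \varepsilon_1\le cb(1,0,1)$, but neither $\varepsilon_0$ nor $\varepsilon_1$ is below $cb(0,1,0)$.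

**Step: this is a partial order.** Reflexivity is (o2). Antisymmetry is clear, since relations between different strings go only from $\emptyset$ to $bc$ or $cb$, and nothing else is above $\top$. For transitivity, the cases beyond (o1), (o2) are $\varepsilon_p\le\varepsilon_{p'}\le bc(i,j,k)$, where $p\ge p'$, and $\varepsilon_p\le bc(i,j,k)\le bc(i',j',k')$, where $i'\le i$, $j'\le j$, $k'\le k$, and the same with $cb$. They follow because the conditions in (o3) and (o4) persist when $p$ increases and when $i,j,k$ decrease.

**Step: multiplication is monotone.** Multiply a relation $t\le t'$ on the left by $s$; the right side is symmetric. In (o1) we get $st\le\top=s\top$. In (o2) either both products are $\top$, or they have the same string and, as $\max$ is monotone, coordinates in the right order. In (o3) and (o4), if $s=\varepsilon_q$, then $p$ becomes $\max(q,p)$ and $i$ becomes $\max(q,i)$; the condition $i\le p$ gives $\max(q,i)\le\max(q,p)$, and the conditions on $j,k$ persist since $p$ only grows. If $s=\top$ or $s$ contains a letter, the product of $s$ with the larger element, whose string uses both letters,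 is $\top$, and we are in (o1).

Finally, from the definition of the product:

**(T)** A product $s_1\cdots s_r$ equals $\top$ iff some $s_i=\top$ or some letter occurs in two of the factors. Hence whether a product equals $\top$ does not depend on the order of its factors.

## Down-sets, and the finite algebras $A_n$

We turn an ordered monoid into a $\tau^+$-algebra by passing to down-closed sets.

**Definition.** For an ordered monoid $M$, $D(M)$ is the set of down-closed subsets of $M$ with $\cap,\cup$, $0=\emptyset$, $\top=M$ and
$$X;Y=\{z:\exists x\in X\,\exists y\in Y\ z\le xy\},\quad X\setminus Y=\{z:\forall x\in X\ xz\in Y\},\quad Y/X=\{z:\forall x\in X\ zx\in Y\}.$$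
Let $I_n=\{0<1<\dots<n-1\}$, $M_n=M_{I_n}$ and $A_n=D(M_n)$.

These sets are down-closed: for $X;Y$ by definition, and for $X\setminus Y$ because $z'\le z$ gives $xz'\le xz\in Y$; dually for $/$. Composition is associative: by monotonicity both $(X;Y);Z$ and $X;(Y;Z)$ equal the set of all $t$ with $t\le xyz$ for some $x\in X,y\in Y,z\in Z$. Each $A_n$ is finite. We write ${\downarrow}s=\{t:t\le s\}$; by monotonicity ${\downarrow}s;{\downarrow}t={\downarrow}(st)$.

By hand in $A_1$: let $e={\downarrow}\varepsilon_0=\{\varepsilon_0\}$, $\beta=\{b(0,0)\}$, $\gamma=\{c(0,0)\}$. Then $\beta;\gamma={\downarrow}bc(0,0,0)=\{bc(0,0,0),\varepsilon_0\}\supseteq e$, but $\gamma;\beta=\{cb(0,0,0)\}$ misses $e$. Every loop should be in $e$, hence in $\beta;\gamma$, hence have a partner whose loop lies in $(\gamma;\beta)\cdot e=\emptyset$. In $A_2$, with $e=\{\varepsilon_0,\varepsilon_1\}$, $\beta={\downarrow}b(0,0)$, $\gamma={\downarrow}c(0,0)$, one level survives: $(\gamma;\beta)\cdot e=\{\varepsilon_1\}$. This set is idempotent under $;$, and $\beta;\{\varepsilon_1\};\gamma={\downarrow}bc(0,1,0)\ni\varepsilon_0$, so no $q_k$ is violated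 by this assignment. But the next level is empty, as $\gamma;\{\varepsilon_1\};\beta={\downarrow}cb(0,1,0)$ contains no $\varepsilon_p$. That is what $s_2$ sees. Here is the general computation.

**Proposition 2.** For $k\ge n$, $s_k$ fails in $A_n$, and so does its version with $a/a$ for $a\setminus a$. Hence item 1 of Theorem 2 holds.

**Proof.** Let $e={\downarrow}\varepsilon_0=\{\varepsilon_i:i<n\}$, $\beta={\downarrow}b(0,0)$, $\gamma={\downarrow}c(0,0)$. Since $\varepsilon_i\le\varepsilon_0$ and $\varepsilon_0$ is the identity, $s\varepsilon_i\le s$ and $\varepsilon_is\le s$ for all $s$; so $X;e=X=e;X$ for all $X$.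

Next, $e\setminus e=e/e=e$. Indeed $e$ is closed under products, so $e\subseteq e\setminus e$ and $e\subseteq e/e$. If $z\in e\setminus e$, then $z=\varepsilon_0z\in e$, and symmetrically for $/$.

The premise holds for $a=d=e$, $b=\beta$, $c=\gamma$: $\beta;\gamma={\downarrow}bc(0,0,0)$ contains $\varepsilon_0$ by (o3), so $e\le\beta;\gamma$.

We claim $h_j=\{\varepsilon_p:j\le p<n\}$ for $0\le j\le n$. For $j=0$, $h_0=e\setminus e=e$. If the claim holds for some $j<n$, then $h_j={\downarrow}\varepsilon_j$, so $\gamma;h_j;\beta={\downarrow}\bigl(c(0,0)\varepsilon_jb(0,0)\bigr)={\downarrow}cb(0,j,0)$. By (o4) this contains $\varepsilon_p$ iff $p>j$. Intersecting with $e$ gives the claim for $j+1$.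

So $h_n=\emptyset$, hence $h_k=\emptyset$ for all $k\ge n$, and the conclusion of $s_k$ reads $e\le\emptyset$, which is false. As $e/e=e\setminus e$, the same assignment refutes the version with $a/a$. Item 1 of Theorem 2 follows from Proposition 1. $\square$

## Adding one witness at a time, and the climb it forces

It remains to represent $D(M_I)$ when $I$ is long enough. The natural method is to label pairs by elements of $M=M_I$ and send $X$ to the pairs whose label is in $X$.

**Definition.** A *network* is $(V,W,\lambda)$ with $W$ reflexive and transitive on $V$ and $\lambda:W\to M$ such that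
$$\lambda(u,v)\le\lambda(u,w)\lambda(w,v)\quad\text{whenever }(u,w),(w,v)\in W. \tag{2}$$

Example: one point $u$ with $\lambda(u,u)=\varepsilon_0$. The triangle inequality (2) will give one half of the preservation of $;$. The other half demands witnesses: if $\lambda(u,v)\le xy$, there must be $w$ with $\lambda(u,w)\le x$ and $\lambda(w,v)\le y$. The obvious approach is to add one new point $w$ with loop $\varepsilon_0$ and to label $(z,w)$ by $\lambda(z,u)x$ and $(w,z)$ by $y\lambda(v,z)$.

It breaks at the first interesting requirement. Start with the one-point network, $x=b(0,0)$, $y=c(0,0)$; indeed $\varepsilon_0\le bc(0,0,0)=xy$. The triangle $w,u,w$ requires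
$$\lambda(w,w)\le y\,\lambda(u,u)\,x=cb(0,0,0),$$
and $\varepsilon_0\not\le cb(0,0,0)$. Nor are we free in choosing the loop label. With $e={\downarrow}\varepsilon_0$ we have $e\setminus e=e$ (the argument in Proposition 2 works for every $I$), and in any representation all loops lie in the relation representing $e\setminus e$ by (1). So a loop label must be some $\varepsilon_p$, and $\varepsilon_p\le cb(0,0,0)$ means $p>0$. Now $\varepsilon_p\le bc(0,0,0)=xy$ again, so $w$ needs a partner $w'$ with $\lambda(w,w')\le b(0,0)$, $\lambda(w',w)\le c(0,0)$, and then
$$\lambda(w',w')\le c(0,0)\,\varepsilon_p\,b(0,0)=cb(0,p,0),$$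
so its loop is $\varepsilon_{p'}$ with $p'>p$. The depths climb forever. When $I=I_n$ there is no room for this, which is Proposition 2 seen from inside a network.

If $I$ begins with a copy of $\omega$ there is room, and whether $I$ has a last element is irrelevant: $\omega+1$ has one, and the representation theorem below covers it, because the climb stays within $\omega$. But a point must not be added alone. The remedy is to add each point together with a whole infinite chain of partners, so that the difficult requirements inside a chain are met from the start, and to use the coarse product of $M$ so that everything between different chains collapses to $\top$. For this we must know exactly how an element such as $\varepsilon_p$ can lie below a product $xy\ne\top$.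

## How $\varepsilon_p$, $b(p,p+1)$ and $c(p+1,p)$ lie below products

**Lemma 1.** Suppose $0,1,\dots,p,p+1$ are the first $p+2$ elements of $I$. Let $x,y\in M_I$ with $xy\ne\top$.

(A) If $\varepsilon_p\le xy$, then one of the following holds: (i) $x\ge\varepsilon_p$ and $y\ge\varepsilon_p$; (ii) $x\ge b(p,p+1)$ and $y\ge c(p+1,p)$; (iii) $p\ge1$, $x\ge c(p,p-1)$ and $y\ge b(p-1,p)$.

(B) If $b(p,p+1)\le xy$, then either $x\ge b(p,p+1)$ and $y\ge\varepsilon_{p+1}$, or $x\ge\varepsilon_p$ and $y\ge b(p,p+1)$.

(C) If $c(p+1,p)\le xy$, then either $x\ge c(p+1,p)$ and $y\ge\varepsilon_p$, or $x\ge\varepsilon_{p+1}$ and $y\ge c(p+1,p)$.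

**Proof.** (A) By the definition of the order, the string of $xy$ is $\emptyset$, $bc$ or $cb$. We go through the ways it can be divided between $x$ and $y$.

If it is $\emptyset$, then $x=\varepsilon_i$, $y=\varepsilon_j$ and $\max(i,j)\le p$, giving (i).

If both letters lie in $x$, then $y=\varepsilon_l$, and $x=bc(i,j,k)$ or $x=cb(i,j,k)$. The product has third coordinate $\max(k,l)$ and the other coordinates of $x$, so $\varepsilon_p\le xy$ gives $\varepsilon_p\le x$ and $l\le p$: this is (i). If both letters lie in $y$ and $x=\varepsilon_l$, the first coordinate is $\max(l,i)$ and again (i) follows.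

If $x=b(i,j)$ and $y=c(k,l)$, then $xy=bc(i,\max(j,k),l)\ge\varepsilon_p$. As $p+1$ is the immediate successor of $p$, (o3) gives $i,l\le p$ and $j,k\le p+1$, that is, $x\ge b(p,p+1)$ and $y\ge c(p+1,p)$: this is (ii).

If $x=c(i,j)$ and $y=b(k,l)$, then $xy=cb(i,\max(j,k),l)\ge\varepsilon_p$, and (o4) gives $i,l\le p$ and $j,k<p$. So $p\ge1$ and $j,k\le p-1$, that is, $x\ge c(p,p-1)$ and $y\ge b(p-1,p)$: this is (iii).

(B) The only elements other than $\top$ above $b(p,p+1)$ are the $b(i,j)$ with $i\le p$, $j\le p+1$. Either $x=b(i,j)$ and $y=\varepsilon_l$, with $xy=b(i,\max(j,l))$, so $i\le p$ and $j,l\le p+1$: the first alternative. Or $x=\varepsilon_l$ and $y=b(i,j)$, with $xy=b(\max(l,i),j)$, so $l,i\le p$ and $j\le p+1$: the second.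

(C) The only elements other than $\top$ above $c(p+1,p)$ are the $c(i,j)$ with $i\le p+1$, $j\le p$. Either $x=c(i,j)$, $y=\varepsilon_l$, so $i\le p+1$ and $j,l\le p$; or $x=\varepsilon_l$, $y=c(i,j)$, so $l,i\le p+1$ and $j\le p$. $\square$

So there are canonical, smallest possible partners: one level deeper with labels $b(p,p+1)$, $c(p+1,p)$, and one level up with labels $c(p,p-1)$, $b(p-1,p)$. The chain is built from them.

## Networks glued from chains: representing $D(M_I)$

**Theorem 3.** If $\omega=\{0<1<2<\dots\}$ is (isomorphic to) an initial segment of $I$, then $D(M_I)\in R(\tau^+)$.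

The proof takes the rest of this section. Let $M=M_I$; we treat $\omega$ as an initial segment of $I$.

**Step 1: the chain $\mathcal C$.** This is the piece from which all networks are glued. Its points are $0,1,2,\dots$, all pairs are in $W$, and its labelling $\kappa$ is
$$\kappa(i,i)=\varepsilon_i,\quad\kappa(i,i+1)=b(i,i+1),\quad\kappa(i+1,i)=c(i+1,i),\quad\kappa(i,j)=\top\text{ if }|i-j|\ge2.$$
It is a network. We check $\kappa(i,k)\le\kappa(i,j)\kappa(j,k)$.

* If $j=i$ or $j=k$, equality holds, since every label between points $i$ and $k$, if not $\top$, has first coordinate $i$ and last coordinate $k$, so that multiplying by $\varepsilon_i$ on the left or by $\varepsilon_k$ on the right changes nothing.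
* If $i=k\ne j$: for $j=i+1$ the right side is $bc(i,i+1,i)$, which is $\ge\varepsilon_i$ because every $q<i+1$ satisfies $q\le i$ ($\omega$ is an initial segment). For $j=i-1$ it is $cb(i,i-1,i)\ge\varepsilon_i$ as $i-1<i$. Otherwise it is $\top$.
* If $i,j,k$ are distinct, then a factor is $\top$, or $i,j,k$ are consecutive in increasing or decreasing order. In the latter case the two factors carry the same letter ($b,b$ or $c,c$). So the product is $\top$.

**Step 2: good networks and what they must satisfy.** We fix the class of networks in which the construction takes place.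

**Definition.** A network is *good* if $V$ is a disjoint union of copies of $\mathcal C$, with $W$ and $\lambda$ inside each copy as in $\mathcal C$, and

$(*)$ if $u,v$ lie in different copies and $(u,v),(v,u)\in W$, then $\lambda(u,v)\lambda(v,u)=\top$.

A single copy of $\mathcal C$ is a good network. In a good network $\lambda(u,u)\le\varepsilon_0$ for every $u$, so
$$s\,\lambda(u,u)\le s\quad\text{and}\quad\lambda(u,u)\,s\le s\qquad(s\in M). \tag{3}$$

**Definition.** The *requirements* of a network are the following, for $(u,v)\in W$ and $x,y\in M$:

* $(;)$ if $\lambda(u,v)\le xy$, there is $w$ with $(u,w),(w,v)\in W$, $\lambda(u,w)\le x$, $\lambda(w,v)\le y$;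
* $(\setminus)$ there is $w$ with $(w,u)\in W$, $\lambda(w,u)\le x$, $\lambda(w,v)=x\lambda(u,v)$;
* $(/)$ there is $w$ with $(v,w)\in W$, $\lambda(v,w)\le x$, $\lambda(u,w)=\lambda(u,v)x$.

Example: in $\mathcal C$, $\kappa(0,0)=\varepsilon_0\le b(0,0)c(0,0)$, and this requirement is met by $w=1$, since $b(0,1)\le b(0,0)$ and $c(1,0)\le c(0,0)$. This is exactly the requirement that defeated the one-point step.

**Step 3: an unmet $(;)$-requirement is harmless.** The purpose of this step is to show that the loop condition that broke the naive construction holds automatically whenever a new point is needed.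

**Claim 1.** In a good network let $\lambda(u,v)\le xy$. Then the $(;)$-requirement for $u,v,x,y$ is already met, or $(v,u)\notin W$, or $y\lambda(v,u)x=\top$.

**Proof.** Assume $(v,u)\in W$. If $u,v$ are in different copies, then $(*)$ gives $\top=\lambda(u,v)\lambda(v,u)\le xy\lambda(v,u)$. So $xy\lambda(v,u)=\top$, and by (T) $y\lambda(v,u)x=\top$.

Let $u,v$ be in the same copy. If $xy=\top$, then $xy\lambda(v,u)=\top$ and again $y\lambda(v,u)x=\top$ by (T). If $xy\ne\top$, then $\lambda(u,v)\ne\top$, so $u=v$ or $u,v$ are adjacent in the chain, and Lemma 1 applies. Suppose $u=v$ is at position $p$, so $\varepsilon_p\le xy$. In case (i) of (A) take $w=u$. In case (ii) take the next point of the chain, with labels $b(p,p+1)\le x$ and $c(p+1,p)\le y$. In case (iii) take the previous point, with labels $c(p,p-1)\le x$ and $b(p-1,p)\le y$. If $u,v$ are at positions $p,p+1$, use (B); if at $p+1,p$, use (C). In the first alternative take $w=v$: then $\lambda(u,v)\le x$ and $\lambda(v,v)\le y$. In the second take $w=u$: then $\lambda(u,u)\le x$ and $\lambda(u,v)\le y$. $\square$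

**Step 4: meeting a $(;)$-requirement.** Let $\lambda(u,v)\le xy$, with $(v,u)\notin W$ or $y\lambda(v,u)x=\top$. We extend the good network to a good network in which the requirement is met. Add a new copy $\{w_k:k\in\omega\}$ of $\mathcal C$, and for old $z$ put
$$(z,w_k)\in W'\iff(z,u)\in W,\qquad\lambda'(z,w_k)=\lambda(z,u)\,x\,\kappa(0,k);$$
$$(w_k,z)\in W'\iff(v,z)\in W,\qquad\lambda'(w_k,z)=\kappa(k,0)\,y\,\lambda(v,z).$$
Nothing changes on old pairs.

$W'$ is reflexive. It is transitive: for paths $z\to z'\to w_k$ and $w_k\to z\to z'$ use transitivity of $W$; for $z\to w_j\to w_k$ and $w_j\to w_k\to z$ note that the condition for an edge does not depend on the index; for $z\to w_k\to z'$ use $(z,u),(u,v),(v,z')\in W$; for $w_j\to z\to w_k$ all pairs of new points are in $W'$.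

Now the triangles. Those among old points or among new points hold already.

* $z,z',w_k$: from $\lambda(z,u)\le\lambda(z,z')\lambda(z',u)$ we get $\lambda'(z,w_k)\le\lambda(z,z')\lambda'(z',w_k)$.
* $w_k,z,z'$: from $\lambda(v,z')\le\lambda(v,z)\lambda(z,z')$ we get $\lambda'(w_k,z')\le\lambda'(w_k,z)\lambda(z,z')$.
* $z,w_j,w_k$: from $\kappa(0,k)\le\kappa(0,j)\kappa(j,k)$.
* $w_j,w_k,z$: from $\kappa(j,0)\le\kappa(j,k)\kappa(k,0)$.
* $z,w_k,z'$: by (2) used twice, $\lambda(u,v)\le xy$, and $\varepsilon_0=\kappa(0,0)\le\kappa(0,k)\kappa(k,0)$,
$$\lambda(z,z')\le\lambda(z,u)\lambda(u,v)\lambda(v,z')\le\lambda(z,u)\,x\,\varepsilon_0\,y\,\lambda(v,z')\le\lambda(z,u)\,x\,\kappa(0,k)\,\kappa(k,0)\,y\,\lambda(v,z').$$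
* $w_j,z,w_k$: here $(v,z),(z,u)\in W$, so $(v,u)\in W$, and therefore $y\lambda(v,u)x=\top$. Hence
$$\lambda'(w_j,z)\lambda'(z,w_k)=\kappa(j,0)\,y\,\lambda(v,z)\lambda(z,u)\,x\,\kappa(0,k)\ge\kappa(j,0)\,y\,\lambda(v,u)\,x\,\kappa(0,k)=\top\ge\kappa(j,k).$$

The last item with $j=k$ says that $\lambda'(w_k,z)\lambda'(z,w_k)=\top$ whenever both edges exist. By (T) the product in the other order is $\top$ too, so $(*)$ holds for new pairs and the new network is good. The witness is $w_0$: by (3), $\lambda'(u,w_0)=\lambda(u,u)\,x\,\varepsilon_0\le x$ and $\lambda'(w_0,v)=\varepsilon_0\,y\,\lambda(v,v)\le y$.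

**Step 5: meeting a $(\setminus)$-requirement.** Given $(u,v)\in W$ and $x$, add a new copy of $\mathcal C$ with edges only from new points to old ones:
$$(w_k,z)\in W'\iff(u,z)\in W,\qquad\lambda'(w_k,z)=\kappa(k,0)\,x\,\lambda(u,z).$$
Transitivity is clear. The mixed triangles are $w_j,w_k,z$, which follows from $\kappa(j,0)\le\kappa(j,k)\kappa(k,0)$, and $w_k,z,z'$, which follows from $\lambda(u,z')\le\lambda(u,z)\lambda(z,z')$. No new pair has edges both ways, so $(*)$ is not affected. The witness is $w_0$: $\lambda'(w_0,u)=x\lambda(u,u)\le x$ and $\lambda'(w_0,v)=x\lambda(u,v)$.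

**Step 6: meeting a $(/)$-requirement.** Dually, add a new copy with edges only from old points to new ones:
$$(z,w_k)\in W'\iff(z,v)\in W,\qquad\lambda'(z,w_k)=\lambda(z,v)\,x\,\kappa(0,k).$$
The mixed triangles are $z,z',w_k$, from $\lambda(z,v)\le\lambda(z,z')\lambda(z',v)$, and $z,w_j,w_k$, from $\kappa(0,k)\le\kappa(0,j)\kappa(j,k)$. The witness is $w_0$: $\lambda'(v,w_0)=\lambda(v,v)x\le x$ and $\lambda'(u,w_0)=\lambda(u,v)x$.

**Step 7: a network in which all requirements are met.** All steps leave $W$ and $\lambda$ unchanged on old pairs. So a requirement on old points remains the same requirement, and once met it stays met. The union of an increasing chain of good networks of this kind is good, because (2), transitivity and $(*)$ each concern at most three points. Start from a single copy of $\mathcal C$. Given a good network, well-order the set of its requirements and treat them one after another by transfinite recursion, taking unions at limits: if the requirement at hand is already met, do nothing; otherwise apply Step 4, 5 or 6, where Claim 1, applied to the network reached so far, makes Step 4 applicable.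 This yields a good network in which all requirements of the given one are met. Repeat this $\omega$ times and take the union $(V,W,\lambda)$. Every requirement of the union concerns two points present at some finite round, and it is met at the next round. So $(V,W,\lambda)$ is a good network in which all requirements hold.

**Step 8: the representation.** For $X\in D(M)$ put
$$\varphi(X)=\{(u,v)\in W:\lambda(u,v)\in X\}.$$
Clearly $\varphi$ preserves $\cap$ and $\cup$, and $\varphi(\emptyset)=\emptyset$, $\varphi(M)=W$.

*Composition.* If $(u,w)\in\varphi(X)$ and $(w,v)\in\varphi(Y)$, then $(u,v)\in W$ and $\lambda(u,v)\le\lambda(u,w)\lambda(w,v)$, so $(u,v)\in\varphi(X;Y)$. Conversely, if $\lambda(u,v)\le xy$ with $x\in X$, $y\in Y$, requirement $(;)$ gives $w$ with $\lambda(u,w)\le x$ and $\lambda(w,v)\le y$; as $X,Y$ are down-closed, $(u,w)\in\varphi(X)$ and $(w,v)\in\varphi(Y)$.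

*Left residual.* Let $\lambda(u,v)\in X\setminus Y$ and $(w,u)\in\varphi(X)$. Then $\lambda(w,v)\le\lambda(w,u)\lambda(u,v)\in Y$, so $(w,v)\in\varphi(Y)$. Thus $\varphi(X\setminus Y)\subseteq\varphi(X)\setminus\varphi(Y)$. Conversely, let $(u,v)\in W$ with $\lambda(u,v)\notin X\setminus Y$. Choose $x\in X$ with $x\lambda(u,v)\notin Y$. Requirement $(\setminus)$ gives $w$ with $\lambda(w,u)\le x$, so $(w,u)\in\varphi(X)$, and $\lambda(w,v)=x\lambda(u,v)\notin Y$. Hence $(u,v)\notin\varphi(X)\setminus\varphi(Y)$.

*Right residual.* If $\lambda(u,v)\in Y/X$ and $(v,w)\in\varphi(X)$, then $\lambda(u,w)\le\lambda(u,v)\lambda(v,w)\in Y$. If $\lambda(u,v)\notin Y/X$, choose $x\in X$ with $\lambda(u,v)x\notin Y$; requirement $(/)$ gives $w$ with $(v,w)\in\varphi(X)$ and $\lambda(u,w)=\lambda(u,v)x\notin Y$.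

*Injectivity.* Let $X\neq Y$, say $t\in X$, $t\notin Y$, and let $u$ be the point $0$ of the initial copy. Requirement $(\setminus)$ for $(u,u)$ and $x=t$ gives $w$ with $\lambda(w,u)=t\varepsilon_0=t$. So $(w,u)\in\varphi(X)$ but $(w,u)\notin\varphi(Y)$.

So $D(M)$ is isomorphic to a family of subsets of the reflexive transitive relation $W$ that contains $\emptyset$ and $W$ and is closed under all the operations. This proves Theorem 3. $\square$

## Ultraproducts of the $A_n$ are representable

We prove item 2 of Theorem 2. Let $\mathcal U$ be a nonprincipal ultrafilter on $\{1,2,\dots\}$ and let $P=\prod A_n/\mathcal U$, $M=\prod M_n/\mathcal U$, $I^*=\prod I_n/\mathcal U$. By Łoś, $M$ is an ordered monoid and $I^*$ is a linear order with least element. One should not expect $P$ to be all of $D(M)$, but it sits inside.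

**Step (a): $P$ embeds in $D(M)$ as a $\tau^+$-algebra.** Map $[X_n]$ to
$$\hat X=\{[m_n]:\{n:m_n\in X_n\}\in\mathcal U\}.$$
Changing $X_n$ or $m_n$ outside a set in $\mathcal U$ does not matter, so this is well defined, and $\hat X$ is down-closed because each $X_n$ is. Since $\mathcal U$ is an ultrafilter, $\cap$ and $\cup$ are preserved; $[\emptyset]$ goes to $\emptyset$ and $[M_n]$ to $M$.

*Composition.* $[m_n]$ is in the image of $[X_n;Y_n]$ iff for $\mathcal U$-many $n$ there are $x_n\in X_n$, $y_n\in Y_n$ with $m_n\le x_ny_n$, iff $[m_n]\le[x_n][y_n]$ for some $[x_n]\in\hat X$, $[y_n]\in\hat Y$.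

*Left residual.* If $z_n\in X_n\setminus Y_n$ for $\mathcal U$-many $n$, then $[x_n][z_n]\in\hat Y$ for all $[x_n]\in\hat X$, so $[z_n]\in\hat X\setminus\hat Y$. Otherwise $z_n\notin X_n\setminus Y_n$ for $\mathcal U$-many $n$; for these choose $x_n\in X_n$ with $x_nz_n\notin Y_n$. Then $[x_n]\in\hat X$ and $[x_n][z_n]\notin\hat Y$, so $[z_n]\notin\hat X\setminus\hat Y$. The argument for $/$ is dual.

*Injectivity.* If $[X_n]\ne[Y_n]$, then, up to symmetry, for $\mathcal U$-many $n$ there is $m_n\in X_n$ with $m_n\notin Y_n$, and then $[m_n]\in\hat X$, $[m_n]\notin\hat Y$.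

**Step (b): $M\cong M_{I^*}$.** This identifies the ultraproduct of the monoids. An element of $M_n$ has one of six types: $\top$, or one of the five good strings. So for $[m_n]\in M$ exactly one type occurs for $\mathcal U$-many $n$. If it is $\top$, send $[m_n]$ to $\top$. If it is the string $\sigma$ of length $m$ and $m_n=(\sigma;i_{0,n},\dots,i_{m,n})$ for $\mathcal U$-many $n$, send $[m_n]$ to $(\sigma;[i_{0,n}],\dots,[i_{m,n}])$. This is a well-defined bijection onto $M_{I^*}$. Whether a product is $\top$ depends only on the types, and its coordinates are copied or formed by $\max$, which is definable in a linear order. The conditions in (o1)–(o4) are fixed first-order conditions on the coordinates; the one in (o3) is $\forall q\,(q<j\to q\le p)$. So by Łoś's theorem for the orders $I_n$, the bijection is an isomorphism of ordered monoids.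

**Step (c): $\omega$ is an initial segment of $I^*$.** For each $k$ let $[k]$ be the class of a sequence that equals $k$ for all $n>k$; for these $n$ we have $k\in I_n$, and cofinite sets are in $\mathcal U$. These classes are distinct and ordered as in $\omega$. If $[i_n]\le[k]$, then $i_n\in\{0,\dots,k\}$ for $\mathcal U$-many $n$, and one of these finitely many values $j$ is taken for $\mathcal U$-many $n$, so $[i_n]=[j]$.

**Conclusion of item 2.** By (c) and Theorem 3, $D(M_{I^*})\in R(\tau^+)$. By (a) and (b), $P$ is isomorphic to a subalgebra of $D(M_{I^*})$. Since $R(\tau^+)$ is closed under subalgebras and isomorphism, $P\in R(\tau^+)$. Note that $I^*$ has a last element, the class of the sequence of the $n-1$; the networks never use that part of $I^*$ for their chains.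

If a sentence true in $R(\tau^+)$ failed in $A_n$ for infinitely many $n$, choose $\mathcal U$ nonprincipal and containing this infinite set of indices. By Łoś the sentence would fail in $P\in R(\tau^+)$, a contradiction. This proves item 2. $\square$

With Proposition 2, items 1 and 2 of Theorem 2 are now proved, and so are Theorem 1 and part 1 of the Corollary.

## Which of the $q_k$ and $s_k$ hold in $A_n$

We prove item 3 of Theorem 2. That $s_k$ fails in $A_n$ for $k\ge n$ is Proposition 2. For the positive statements we may assume $n\ge2$, since $1\le k<n$ forces this.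

**Step: reduction to three cases.** Let $a,B,C,d\in A_n$ be values of the variables $a,b,c,d$, and suppose $Z=a\setminus a\le B;C$. Since $x\varepsilon_i\le x$ for all $x\in a$, every $\varepsilon_i$ lies in $Z$. In particular $\varepsilon_0\in B;C$, so $\varepsilon_0\le xy$ for some $x\in B$, $y\in C$. By Lemma 1(A) with $p=0$, which applies because $0,1$ are the first two elements of $I_n$, and in which (iii) cannot occur, we are in one of the cases

* ($\alpha$) $xy=\top$;
* ($\beta$) $x\ge\varepsilon_0$ and $y\ge\varepsilon_0$;
* ($\gamma$) $x\ge b(0,1)$ and $y\ge c(1,0)$.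

If $\varepsilon_0\in T$, then $d\le d;T$, because $z=z\varepsilon_0$ for $z\in d$. So it suffices to show $\varepsilon_0\in T$, where $T$ is the element that follows $d$ in the conclusion.

**Step: $q_k$ holds.** Let $g=(C;B)\cdot Z$ and $T=B;g^k;C$.

In case ($\alpha$), $yx=\top$ by (T), so $\varepsilon_0\in g$, hence $\varepsilon_0\in g^k$, and $x\varepsilon_0y=\top\ge\varepsilon_0$. In case ($\beta$), $\varepsilon_0\le yx$, so $\varepsilon_0\in g$, hence $\varepsilon_0\in g^k$, and $x\varepsilon_0y\ge\varepsilon_0$. In case ($\gamma$), $yx\ge c(1,0)b(0,1)=cb(1,0,1)\ge\varepsilon_1$ by (o4), so $\varepsilon_1\in g$. As $\varepsilon_1$ is idempotent, $\varepsilon_1=\varepsilon_1^k\in g^k$, and $x\varepsilon_1y\ge b(0,1)\varepsilon_1c(1,0)=bc(0,1,0)\ge\varepsilon_0$ by (o3). In all cases $\varepsilon_0\in T$. Here again one deeper level serves every $k$.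

**Step: $s_k$ holds for $1\le k<n$.** Let $T=B^k;h_k;C^k$, with $h_0=Z$ and $h_{j+1}=(C;h_j;B)\cdot Z$.

In case ($\alpha$), $y\varepsilon_0x=\top$ by (T), so inductively $\varepsilon_0\in h_j$ for all $j$, and $x^k\varepsilon_0y^k=\top$ by (T), since its factors include $x$ and $y$.

In case ($\beta$), $y\varepsilon_0x\ge\varepsilon_0$, so inductively $\varepsilon_0\in h_j$, and $x^k\varepsilon_0y^k\ge\varepsilon_0$.

In case ($\gamma$), we show $\varepsilon_j\in h_j$ for $j\le n-1$. This is clear for $j=0$. If it holds for $j$ and $j+1\le n-1$, then $y\varepsilon_jx\ge c(1,0)\varepsilon_jb(0,1)=cb(1,j,1)\ge\varepsilon_{j+1}$ by (o4), since $1\le j+1$ and $j<j+1$; and $\varepsilon_{j+1}\in Z$. As $k\le n-1$, we get $\varepsilon_k\in h_k$. If $k=1$, then $x\varepsilon_1y\ge bc(0,1,0)\ge\varepsilon_0$. If $k\ge2$, then $x^k\varepsilon_ky^k\ge b(0,1)^k\varepsilon_kc(1,0)^k=\top$, as the letter $b$ repeats.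

In all cases $\varepsilon_0\in T$, and item 3 is proved. $\square$

**Part 3 of the Corollary.** Let $n\ge2$. By item 3, $A_n$ satisfies all the $q_k$ and $s_1,\dots,s_{n-1}$ but not $s_n$. So $s_n$ does not follow from them. $\square$

This argument needs $n\ge2$: the algebra $A_1$ fails $q_1$, since there $(\gamma;\beta)\cdot(e\setminus e)=\emptyset$. In fact, given associativity, monotonicity of $;$ and $\cdot$, and the law $c\le c;(a\setminus a)$, which is valid by (1), $q_1$ implies $s_1$, because $(c;b)\cdot(a\setminus a)\le(c;(a\setminus a);b)\cdot(a\setminus a)=h_1$.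

**Part 2 of the Corollary.** Let $\{\cdot,;,\setminus\}\subseteq\tau\subseteq\tau^+$ and suppose $R(\tau)$ were axiomatized by all the $q_k$ plus finitely many sentences. These sentences are true in $R(\tau)$, hence in $R(\tau^+)$, whose $\tau$-reducts lie in $R(\tau)$. By item 2 all of them hold in $A_n$ for all large $n$, and by item 3 all the $q_k$ hold in $A_n$ for $n\ge2$. So for large $n$ the $\tau$-reduct of $A_n$ would be in $R(\tau)$, and its $(\cdot,;,\setminus)$-reduct in $R(\cdot,;,\setminus)$, contradicting item 1. $\square$
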